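# Equifocal hypersurfaces of the Cayley projective plane are homogeneous

## 1. Focal normals, equifocal submanifolds, orbits

Throughout, $N$ is a compact symmetric space of semi-simple type. For an immersion $i:M\to N$ let $\mathcal V(M)$ be its normal bundle. The end point map $\eta:\mathcal V(M)\to N$ is the restriction of $\exp$ to $\mathcal V(M)$.

**Definition 1 (focal normals and focal data).** A normal vector $v\in\mathcal V_x(M)$ is a multiplicity $m$ focal normal, and $\exp(v)$ is a multiplicity $m$ focal point, if $v$ is a singular point of $\eta$ and $\dim\ker(d\eta_v)=m$. The focal data $\Gamma(M)$ is the set of all pairs $(v,m)$ such that $v$ is a multiplicity $m$ focal normal.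

**Example.** Let $M$ be a closed curve in the unit sphere $S^2$ with unit normal field $\xi$, and write $\nabla_w\xi=-\kappa w$. Moving $x$ along $M$ varies the geodesic $t\mapsto\exp(t\xi_x)$, and the variation field is $(\cos t-\kappa(x)\sin t)$ times a parallel field. So $t\xi_x$ is focal exactly when $\cot t=\kappa(x)$, with multiplicity $1$. For the circle of radius $\rho$ with outward normal, $\kappa=-\cot\rho$, so the focal parameters are $t\in-\rho+\pi\mathbb Z$, and the focal points are the center and its antipode.

**Definition 2 (equifocal).** A connected, compact, immersed submanifold $M$ of $N$ is equifocal if (a) $\mathcal V(M)$ is globally flat and abelian, and (b) $\Gamma(M)$ is invariant under normal parallel translation. Following Terng–Thorbergsson, globally flat means that the normal connection has trivial holonomy, and abelian means that each $\exp_x(\mathcal V_x(M))$ is contained in a flat of $N$. An equifocal hypersurface is an equifocal submanifold of codimension one.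

For a hypersurface the abelian condition is automatic, and (a) says that the normal line bundle is trivial: $M$ carries a global unit normal field $\xi$. Normal parallel translation carries $\xi_x$ to $\xi_y$, so (b) says that the set of pairs $(t,m)$ with $(t\xi_x,m)\in\Gamma(M)$ does not depend on $x$.

**Example.** The circle of radius $\rho$ in $S^2$ is equifocal. A closed curve in $S^2$ with non-constant $\kappa$ is not: its focal parameters at $x$ are the solutions of $\cot t=\kappa(x)$, and these change with $x$.

**Definition 3 (homogeneous).** A hypersurface is homogeneous if it is an orbit of a closed subgroup of the isometry group of $N$.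

**Example.** The circle of radius $\rho$ in $S^2$ is an orbit of the rotations about its center.

## 2. The tangent spaces of $QP^2$ and the two multiplicity patterns

Here $QP^2$ is the Cayley (octonionic) projective plane $F_4/\mathrm{Spin}(9)$, of dimension $16$; it is not the quaternionic plane. We write $N=QP^2$ from now on and scale the metric so that the sectional curvatures fill $[1,4]$; scaling does not affect anything below. The facts of this section are textbook material (Besse, *Manifolds all of whose geodesics are closed*, Ch. 3; Harvey, *Spinors and Calibrations*).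

We use the following rules in the octonions $\mathbb O$, with their norm and inner product:
$$|ab|=|a||b|,\quad \langle ux,y\rangle=\langle x,\bar uy\rangle,\quad \langle ux,uy\rangle=|u|^2\langle x,y\rangle,\quad \bar u(ux)=|u|^2x,\quad (yx)x^{-1}=y=(yx^{-1})x .$$
Also $\mathbb O=\mathbb H\oplus\mathbb Hl$ orthogonally, with $\mathbb H(\mathbb Hl)\subset\mathbb Hl$ and $(\mathbb Hl)(\mathbb Hl)\subset\mathbb H$.

**Definition 4 (the operators $I_v$ and lines).** For $v=(r,u)\in\mathbb R\oplus\mathbb O=\mathbb R^9$ put
$$I_v(x,y)=(rx+\bar uy,\;ux-ry)\qquad\text{on }\mathbb O^2=\mathbb R^{16}.$$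
For $v\in S^8$, the line of $v$ is the $+1$-eigenspace of $I_v$.

The rules above show that $I_v$ is symmetric and that
$$I_v^2(x,y)=(r^2x+\bar u(ux),\,u(\bar uy)+r^2y)=|v|^2(x,y).$$
Polarizing, $I_vI_w+I_wI_v=2\langle v,w\rangle$. Solving $ux-ry=y$ shows that the line of $v$ is
$$\ell_m=\{(x,mx):x\in\mathbb O\},\quad m=\frac{u}{1+r},\qquad\text{or}\qquad \ell_\infty=\{(0,y)\}\ \text{ if } v=(-1,0).$$
So $v\mapsto m$ is stereographic projection from $(-1,0)$. Lines are $8$-dimensional, and the line of $-v$ is the orthogonal complement of the line of $v$. Every nonzero $(x,y)$ lies on exactly one line, namely $\ell_{yx^{-1}}$ if $x\ne0$ and $\ell_\infty$ if $x=0$. Hence distinct lines meet only in $0$.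

**Example.** For $v=(1,0)$, $I_v(x,y)=(x,-y)$ and the line is $\ell_0=\{(x,0)\}$. For $v=(0,1)$, $I_v(x,y)=(y,x)$ and the line is the diagonal $\ell_1$.

$\mathrm{Spin}(9)$ is the group of products of an even number of operators $I_v$, $v\in S^8$. If $g\in\mathrm{Spin}(9)$ covers $g'\in SO(9)$, then $gI_vg^{-1}=I_{g'v}$. So $g$ maps the line of $v$ to the line of $g'v$, and $\mathrm{Spin}(9)$ is transitive on lines. It is also transitive on the unit sphere $S^{15}\subset\mathbb O^2$. We use three facts about $N$.

* (F1) $F_4$ is transitive on $N$. At a base point $o$, $T_oN$ can be identified with $\mathbb O^2$ so that the isotropy group acts as $\mathrm{Spin}(9)$. At another point $p=\varphi(o)$, $\varphi\in F_4$, we identify through $d\varphi$; this is unique up to $\mathrm{Spin}(9)$. So the set of lines in $T_pN$ and the family $\{I_v:v\in S^8\}$ on $T_pN$ are well defined and preserved by the differentials of elements of $F_4$.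
* (F2) For a unit vector $\zeta\in T_pN$ let $L_\zeta$ be the line containing it. Then $R_\zeta=R(\cdot,\zeta)\zeta$ equals $4$ on $V_4=V_4(\zeta):=L_\zeta\ominus\mathbb R\zeta$ (dimension $7$) and $1$ on $V_1=V_1(\zeta):=L_\zeta^\perp$ (dimension $8$).
* (F3) Geodesics are closed of length $\pi$, and the injectivity radius is $\pi/2$.

Subscripts $4$ and $1$ denote components in $V_4$ and $V_1$. Since $N$ is symmetric, $R_{\gamma'}$ is constant in a parallel frame along a geodesic $\gamma_\zeta(t)=\exp(t\zeta)$. So the Jacobi field $J\perp\gamma_\zeta'$ with $J(0)=a$, $J'(0)=b$ is, in a parallel frame,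
$$J(t)=\cos 2t\,a_4+\cos t\,a_1+\tfrac12\sin 2t\,b_4+\sin t\,b_1. \tag{1}$$

**Definition 5 (multiplicities).** Let $M\subset QP^2$ be an equifocal hypersurface with unit normal field $\xi$. The focal points on the normal geodesics $t\mapsto\exp(t\xi_x)$ fill out two focal submanifolds $M_1,M_2$. Let $m_i$ be the multiplicity of the focal normals whose end points lie on $M_i$, so $m_i=15-\dim M_i$. By invariance of the focal data, $m_i$ does not depend on $x$. The pair $(m_1,m_2)$, up to order, is called the multiplicities of $M$.

**Example (geodesic spheres, by hand).** Let $M$ be the geodesic sphere of radius $\rho\in(0,\pi/2)$ about $p$, with outward unit normal. Its normal geodesics all pass through $p$ at parameter $-\rho$, so the variation fields vanish there. By (1) the field with value $w$ at $t=0$ is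
$$J_w(t)=\frac{\sin2(\rho+t)}{\sin2\rho}\,w_4+\frac{\sin(\rho+t)}{\sin\rho}\,w_1 .$$
At $t\equiv-\rho$ mod $\pi$ all of them vanish, giving multiplicity $15$ and the focal set $\{p\}$. At $t\equiv-\rho+\frac\pi2$ exactly the $7$-dimensional $V_4$-part vanishes. There are no other focal parameters. The multiplicities are $(7,15)$. These spheres are the principal orbits of $\mathrm{Spin}(9)$, of the form $\mathrm{Spin}(9)/\mathrm{Spin}(7)\cong S^{15}$, with focal submanifolds $\mathrm{Spin}(9)/\mathrm{Spin}(8)\cong S^8$ and a point.

The second known family is given by the group $G'=(\mathrm{Sp}(3)\times\mathrm{Sp}(1))/\mathbb Z_2\subset F_4$. Its principal orbits are equifocal hypersurfaces with focal submanifolds $M_1\cong S^{11}$ and $M_2\cong HP^2$, hence with multiplicities $(4,7)$.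

## 3. Must an equifocal hypersurface of $QP^2$ be an orbit?

The paper *Multiplicities of equifocal hypersurfaces in symmetric spaces* proves the following (its Theorem 5.1), which we use as given.

**Theorem 5.1.** There exists an equifocal hypersurface in $QP^2$ with multiplicities $(m_1,m_2)$ if and only if $(m_1,m_2)$ is, up to order, $(7,15)$ or $(4,7)$.

Thus the multiplicities of any equifocal hypersurface are those of an orbit. The natural question, posed in that paper as Conjecture 5.8, is whether the hypersurface itself is an orbit: is every equifocal hypersurface in $QP^2$ homogeneous? The answer is yes, in the following form.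

**Theorem A.** Let $i:M\to N$ be an equifocal hypersurface. Then $i$ is an embedding onto an orbit of a closed connected subgroup of the isometry group $F_4$. If the multiplicities are $(7,15)$, then $i(M)$ is a geodesic sphere, an orbit of a conjugate of $\mathrm{Spin}(9)$. If they are $(4,7)$, then $i(M)$ is an orbit of a conjugate of $G'$, namely a tube around a totally geodesic $HP^2$.

Before the proof, let us see by hand what a $(4,7)$ pattern looks like. Suppose $Q$ is a totally geodesic submanifold through $p$ with $T_pQ=T=\mathbb H^2$ and normal space $\nu=(\mathbb Hl)^2$. Geodesics leaving $Q$ orthogonally have variation fields with $J(0)=a\in T$ and $J'(0)=n\in\nu$. Let $\zeta=(x_0,y_0)\in\nu$ be a unit vector. If $x_0\ne0$, its line has slope $y_0x_0^{-1}\in(\mathbb Hl)(\mathbb Hl)\subset\mathbb H$. For $m\in\mathbb H$ we have $m\mathbb H\subset\mathbb H$ and $m(\mathbb Hl)\subset\mathbb Hl$, so $\ell_m$ is the sum of its $4$-dimensional intersections with $T$ and $\nu$; the same is true of $\ell_\infty$. Hence $L_\zeta$ splits as $4+4$ between $T$ and $\nu$,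 and so does $L_\zeta^\perp$. Removing $\zeta$ itself, the fields in (1) are
$$\cos 2t\,a\ (4\text{ of them}),\quad \cos t\,a\ (4),\quad \tfrac12\sin2t\,n\ (3),\quad \sin t\,n\ (4),$$
and their determinant is
$$\cos^42t\,\cos^4t\,\big(\tfrac12\sin2t\big)^3\sin^4t=2^{-7}\cos^42t\,\sin^72t .$$
Its zeros mod $\pi$ are $0,\frac\pi2$ of order $7$ and $\frac\pi4,\frac{3\pi}4$ of order $4$. The orders add up to $22$, and so do the orders $15+7$ for the geodesic sphere. The next section shows that this is forced.

## 4. The Jacobi determinant has exactly 22 zeros, all real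

Let $i:M\to N$ be a connected immersed hypersurface with unit normal field $\xi$ and shape operator $S$, so $\nabla_w\xi=-Sw$. Put $\gamma_x(t)=\exp(t\xi_x)$ and $f_t(x)=\gamma_x(t)$. For $w\in T_xM$ let $J_w$ be the Jacobi field along $\gamma_x$ with $J_w(0)=w$, $J_w'(0)=-Sw$; it is the variation field of the normal geodesics, so $df_t(w)=J_w(t)$. In a parallel frame let
$$D_x(t)w=J_w(t),\qquad \delta_x(t)=\det D_x(t),\qquad \delta_x(0)=1,$$
where $D_x(t)$ is an endomorphism of $\xi_x^\perp\cong\mathbb R^{15}$. With $\mathcal V(M)=M\times\mathbb R$ we have $d\eta_{t\xi_x}(w,\lambda)=J_w(t)+\lambda\gamma_x'(t)$ and $J_w\perp\gamma_x'$, so $\dim\ker d\eta_{t\xi_x}=\dim\ker D_x(t)$.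

**Lemma 1.** (i) The order of $t_0\in\mathbb R$ as a zero of $\delta_x$ is $\dim\ker D_x(t_0)$. (ii) All complex zeros of $\delta_x$ are real. (iii) $\delta_x$ has period $\pi$ and exactly $22$ zeros in $\mathbb R/\pi\mathbb Z$, counted with order.

**Proof of (i).** The purpose is to turn focal multiplicities into orders of zeros. Write $D=D_x$, $R=R_{\xi_x}$. The Wronskian $\langle Dv,D'w\rangle-\langle D'v,Dw\rangle$ has derivative $-\langle Dv,RDw\rangle+\langle RDv,Dw\rangle=0$, and at $t=0$ it is $-\langle v,Sw\rangle+\langle Sv,w\rangle=0$. So it vanishes identically. Also $\ker D(t_0)\cap\ker D'(t_0)=0$, since a Jacobi field with $J(t_0)=J'(t_0)=0$ is zero and $J_w(0)=w$.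

Let $K=\ker D(t_0)$, $q=\dim K$. For $k\in K$ and any $v$ we get $\langle Dv,D'k\rangle(t_0)=\langle D'v,Dk\rangle(t_0)=0$, so $D'(t_0)K\perp\operatorname{im}D(t_0)$. As $D'(t_0)$ is injective on $K$, dimensions give $D'(t_0)K=(\operatorname{im}D(t_0))^\perp$. Extend a basis $k_1,\dots,k_q$ of $K$ by $v_1,\dots,v_{15-q}$ to a basis of $\xi_x^\perp$. Since $D(t)k_i=(t-t_0)D'(t_0)k_i+O((t-t_0)^2)$, up to a nonzero constant
$$\det D(t)=(t-t_0)^q\big(\det[D'(t_0)k_1,\dots,D'(t_0)k_q,D(t_0)v_1,\dots,D(t_0)v_{15-q}]+O(t-t_0)\big).$$
The columns span $D'(t_0)K\oplus\operatorname{im}D(t_0)=\xi_x^\perp$, so the determinant on the right is nonzero and the order is $q$.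

**Proof of (ii).** The purpose is to ensure that a count of complex zeros is a count of focal parameters. Let $D(z_0)w=0$ with $0\neq w\in\mathbb C^{15}$; then $z_0\ne0$. Put $y(\sigma)=D(\sigma z_0)w$ on $[0,1]$. Then $y''=-z_0^2Ry$, $y(0)=w$, $y'(0)=-z_0Sw$, $y(1)=0$, and $R$ is constant and positive definite. With the Hermitian product,
$$-z_0^2\int_0^1\langle Ry,y\rangle=\int_0^1\langle y'',y\rangle=\big[\langle y',y\rangle\big]_0^1-\int_0^1|y'|^2=z_0\langle Sw,w\rangle-\int_0^1|y'|^2 ,$$
that is,
$$z_0^2\int_0^1\langle Ry,y\rangle+z_0\langle Sw,w\rangle-\int_0^1|y'|^2=0.$$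
The coefficients are real, the leading one is positive, and the constant term is negative because $y(0)\ne0=y(1)$. Such a quadratic has positive discriminant, so $z_0$ is real.

**Proof of (iii).** The purpose is to count. By (1),
$$D(t)w=\cos2t\,w_4+\cos t\,w_1-\tfrac12\sin2t\,(Sw)_4-\sin t\,(Sw)_1 .$$
As Laurent polynomials in $e^{it}$, the seven $V_4$-rows have exponents in $[-2,2]$ and the eight $V_1$-rows in $[-1,1]$. So $\delta_x$ has exponents in $[-22,22]$. The coefficient of $e^{2it}$ in the $V_4$-part is $\frac1{4i}(2iw_4-(Sw)_4)$, and that of $e^{it}$ in the $V_1$-part is $\frac1{2i}(iw_1-(Sw)_1)$. Hence the coefficient of $e^{22it}$ in $\delta_x$ is a nonzero multiple of the determinant of $w\mapsto i(2w_4+w_1)-Sw$ on $\mathbb C^{15}$. This map is injective, because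
$$\operatorname{Im}\langle i(2w_4+w_1)-Sw,w\rangle=2|w_4|^2+|w_1|^2.$$
Since $\delta_x$ is real on $\mathbb R$, the coefficient of $e^{-22it}$ is the complex conjugate, so it is also nonzero. Thus $e^{22it}\delta_x$ is a polynomial of degree $44$ in $e^{it}$ with nonzero constant term, and $\delta_x$ has $44$ zeros in $\mathbb C/2\pi\mathbb Z$. Finally $D(t+\pi)=\operatorname{diag}(1_{V_4},-1_{V_1})D(t)$ and $(-1)^8=1$, so $\delta_x$ is $\pi$-periodic. So there are $22$ zeros mod $\pi$, all real by (ii). $\square$

## 5. Focal sheets, and reflection of the focal parameters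

From now on the focal data are assumed invariant: the zeros $t_j\in\mathbb R/\pi\mathbb Z$ of $\delta_x$ and their orders $\mu_j=\dim\ker D_x(t_j)$ do not depend on $x$, and $\sum\mu_j=22$. Compactness is not used in this section. For an equifocal hypersurface all $\mu_j$ lie in $\{m_1,m_2\}$.

**Focal sheets.** Let $s$ be a zero of order $m\ge1$. Since $df_s(w)=J_w(s)$, the map $f_s$ has constant rank $15-m$. By the rank theorem each $x_0\in M$ has a connected neighborhood $V$ such that $Q=f_s(V)$ is an embedded submanifold of dimension $15-m$ and $f_s:V\to Q$ is a submersion. As $T_{f_s(x)}Q=\{J_w(s)\}\perp\gamma_x'(s)$, the vector $\zeta(x):=\gamma_x'(s)$ is a unit normal of $Q$. The unit normal bundle $U\nu Q$ has dimension $(15-m)+m=15$. The map $\zeta:V\to U\nu Q$ is an immersion: if $d\zeta(w)=0$, then $J_w(s)=J_w'(s)=0$, so $w=0$. So it is a local diffeomorphism, in particular open.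

Let $A$ be the shape operator of $Q$, $p=f_s(x)$, $\nu_p=\nu_pQ$, $\zeta=\zeta(x)$. The fields $t\mapsto J_w(s+t)$ are variation fields of geodesics leaving $Q$ orthogonally, so they satisfy
$$J(0)=a\in T_pQ,\qquad J'(0)=-A_\zeta a+n,\quad n\in\nu_p\cap\zeta^\perp. \tag{2}$$
We call Jacobi fields with (2) $Q$-Jacobi fields along $\gamma_\zeta$. They form a space of dimension $(15-m)+m=15$, and $w\mapsto J_w(s+\cdot)$ is injective, so the fields $J_w(s+\cdot)$ are exactly the $Q$-Jacobi fields along $\gamma_{\zeta(x)}$. For any $p\in Q$ and any unit $\zeta\in\nu_p$ let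
$$D^Q_\zeta(t):T_pQ\oplus(\nu_p\cap\zeta^\perp)\to\zeta^\perp,\qquad (a,n)\mapsto J(t),$$
with $J$ given by (1) and (2).

The vectors $\zeta(x)$ fill only an open piece of the unit normal sphere at $p$. The next lemma spreads the focal information to the whole sphere. In particular it reaches both $\zeta$ and $-\zeta$.

**Lemma 2.** For every $p\in Q$ and every unit $\zeta\in\nu_p$, $\dim\ker D^Q_\zeta(t)$ equals $\mu_j$ if $t\equiv t_j-s$ mod $\pi$, and is $0$ for all other $t$. Consequently the set $\{(t_j,\mu_j)\}\subset\mathbb R/\pi\mathbb Z\times\mathbb N$ is invariant under $t\mapsto2s-t$.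

**Step (a).** We first make everything analytic in $\zeta$. If $L_\zeta$ is the line of $v$, then $I_v\zeta=\zeta$ and
$$\langle I_w\zeta,\zeta\rangle=\tfrac12\langle(I_wI_v+I_vI_w)\zeta,\zeta\rangle=\langle v,w\rangle .$$
So $v=h(\zeta):=(\langle I_{e_k}\zeta,\zeta\rangle)_k$ with $(e_k)$ the standard basis of $\mathbb R^9$, and the projection onto $L_\zeta$ is $\Pi_\zeta=\frac12(1+I_{h(\zeta)})$, polynomial in $\zeta$. Put $\mathrm{pr}_\zeta=\langle\cdot,\zeta\rangle\zeta$, $\Pi_4=\Pi_\zeta-\mathrm{pr}_\zeta$, $\Pi_1=1-\Pi_\zeta$, let $\pi_T,\pi_\nu$ be the projections of $T_pN$ onto $T_pQ,\nu_p$, and define the endomorphism of $T_pN$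
$$\hat D_\zeta(t)=(\cos2t\,\Pi_4+\cos t\,\Pi_1)\pi_T+(\tfrac12\sin2t\,\Pi_4+\sin t\,\Pi_1)(\pi_\nu-A_\zeta\pi_T)+\mathrm{pr}_\zeta .$$
On $T_pQ\oplus(\nu_p\cap\zeta^\perp)=\zeta^\perp$ it is $D_\zeta^Q(t)$, with values in $\zeta^\perp$, and it sends $\zeta$ to $\zeta$. So $\ker\hat D_\zeta(t)=\ker D^Q_\zeta(t)$, and $\Delta_\zeta(t):=\det\hat D_\zeta(t)=\det D^Q_\zeta(t)$ is real-analytic in $(\zeta,t)\in S(\nu_p)\times\mathbb R$.

**Step (b).** We propagate the zeros over the sphere. The set of $\zeta(x)$ with $x\in V$, $f_s(x)=p$ is $\zeta(V)\cap S(\nu_p)$, which is nonempty and open in $S(\nu_p)\cong S^m$. For such $\zeta$, $D^Q_\zeta(t)$ is $D_x(s+t)$ up to isomorphisms independent of $t$, so $\Delta_\zeta$ vanishes at $t_j-s$ to order $\mu_j$. For $k<\mu_j$ the function $\zeta\mapsto\partial_t^k\Delta_\zeta(t_j-s)$ is analytic on $S(\nu_p)$, which is connected as $m\ge1$, and vanishes on an open set. So it vanishes identically, and $\Delta_\zeta$ has order at least $\mu_j$ at $t_j-s$ for all $\zeta\in S(\nu_p)$.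

**Step (c).** We exclude extra zeros by counting. At $t=0$ the fields are $a+O(t)$ for the $a$-columns and $tn+O(t^2)$ for the $m$ columns $n$, so $\Delta_\zeta(t)=t^m(1+O(t))$ and $\Delta_\zeta\not\equiv0$. As in Lemma 1(iii), $\Delta_\zeta$ is a Laurent polynomial in $e^{it}$ with exponents in $[-22,22]$, and it is $\pi$-periodic because $\hat D_\zeta(t+\pi)$ is $\hat D_\zeta(t)$ followed by $+1$ on $L_\zeta$ and $-1$ on $V_1$. So it has at most $22=\sum\mu_j$ zeros mod $\pi$. Hence the orders are exactly $\mu_j$, and there are no other zeros.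

**Step (d).** We convert orders back into kernel dimensions. The proof of Lemma 1(i) applies to $D^Q_\zeta$. For two fields (2) the Wronskian at $t=0$ is $\langle a,-A_\zeta a'+n'\rangle-\langle-A_\zeta a+n,a'\rangle=0$, since $A_\zeta$ is symmetric and $T_pQ\perp\nu_p$. And a field (2) with $J(t_0)=J'(t_0)=0$ is zero, so $a=0$ and $n=0$.

**Step (e).** We obtain the reflection. For a $Q$-Jacobi field $J$ along $\gamma_\zeta$, the field $J(-t)$ has initial data $a$ and $A_\zeta a-n=-A_{-\zeta}a+(-n)$. So the $Q$-Jacobi fields along $\gamma_{-\zeta}$ are the fields $t\mapsto J(-t)$. The first statement holds for $\zeta$ and for $-\zeta$, so $\{(t_j-s,\mu_j)\}$ is invariant under $t\mapsto-t$. $\square$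

**Lemma 3.** If all $\mu_j\in\{4,7\}$, there are zeros of order $7$, and if $s$ is one of them, then
$$\{(t_j-s,\mu_j)\}=\{(0,7),(\tfrac\pi4,4),(\tfrac\pi2,7),(\tfrac{3\pi}4,4)\}\quad\text{mod }\pi .$$

**Proof.** The numbers $22-7b$ for $b=0,1,2,3$ are $22,15,8,1$, and only $8$ is divisible by $4$. So there are two zeros of each order. Shift so that $s=0$. Let $\tau\not\equiv0$ be the other zero of order $7$. Reflection at $0$ gives $-\tau\equiv\tau$, so $\tau\equiv\frac\pi2$. A zero $\beta$ of order $4$ is not $\equiv0,\frac\pi2$, so $-\beta\not\equiv\beta$ and the zeros of order $4$ are $\pm\beta$, with $0<\beta<\frac\pi2$ say. Lemma 2 with $\beta$ in place of $s$ maps $0$ to $2\beta\in(0,\pi)$, which must therefore have order $7$. So $2\beta=\frac\pi2$. $\square$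

## 6. Multiplicities $(7,15)$ give geodesic spheres

This is the simple case of Theorem A: a focal point of multiplicity $15$ is a common center.

All $\mu_j\in\{7,15\}$, and $7a+15b=22$ forces $a=b=1$. Let $s$ be the zero of order $15$. Then $df_s=0$, so $f_s\equiv p$ is constant and $i(x)=\exp_p(-s\gamma_x'(s))$. Here $s\not\equiv0$ mod $\pi$ as $\delta_x(0)=1$. Using (F3), choose $\rho\in(0,\frac\pi2]$ with $\rho\equiv\pm s$ mod $\pi$. Then $i(M)$ lies in
$$O=\{\exp_p(\rho u):|u|=1\},$$
an orbit of the isotropy group $\mathrm{Spin}(9)$ of $p$, since that group is transitive on unit vectors. So $O$ is a compact connected embedded submanifold of dimension at most $15$. As $i$ is an immersion of a $15$-manifold into $O$, $\dim O=15$ and $i:M\to O$ is a local diffeomorphism from a compact manifold to a connected one, hence a covering. So $i(M)=O$.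

If $\rho=\frac\pi2$, the equivariant map $u\mapsto\exp_p(\frac\pi2u)$ from $S^{15}$ onto $O$ is a submersion onto $O$ of constant rank. By (1) with $a=0$, $b=n$, its differential at $u$ is $n\mapsto n_1$ on $u^\perp$, of rank $8$. So $\dim O=8$, a contradiction. Hence $\rho<\frac\pi2$, $O$ is a geodesic sphere within the injectivity radius, $O\cong S^{15}$ is simply connected, and the covering $i$ is a diffeomorphism onto $O$. This proves Theorem A for multiplicities $(7,15)$.

## 7. One normal direction does not determine the shape operator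

Now let all $\mu_j\in\{4,7\}$ and let $s$ be a zero of order $7$, so the sheet $Q$ has dimension $8$. In the orbits, $Q$ lies in an $HP^2$, and we want to prove in general that $Q$ is totally geodesic, that is $A_\zeta=0$.

The first thing to try is to read $A_\zeta$ off the focal data along the single geodesic $\gamma_\zeta$. In a unit sphere this works: there $J(t)=(\cos t-\sin t\,A_\zeta)a+\sin t\,n$, and for $\sin t\neq0$ the kernel at $t$ is the eigenspace of $A_\zeta$ for $\cot t$. In $QP^2$ formula (1) treats the $V_4$- and $V_1$-components differently, and $T_pQ$ need not be a sum of pieces in $V_4$ and $V_1$. Here is an explicit computation showing that this destroys the argument.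

Let $0<r\le1$, $c=\frac{1-r^2}{1+r^2}$, $\sigma=\frac{2r}{1+r^2}$, so $c^2+\sigma^2=1$ and $0\le c<1$. Put $k_r=(1+r^2)^{-1/2}$ and
$$\nu=\{(a+bl,\,r(a-bl)):a,b\in\mathbb H\},\qquad T=\nu^\perp=\{(-r(a+bl),\,a-bl)\},\qquad \zeta=k_r(1,r)\in\nu .$$
The line of $\zeta$ is $\ell_r$, and $V_1=\ell_r^\perp=\{(-rx,x)\}$. For a unit $a\in\mathbb H$ write $b=al$ and consider the unit vectors
$$p_a=k_r(-ra,a),\quad q_a=k_r(-rb,-b)\ \text{ in }T,\qquad n_a=k_r(b,-rb)\ \text{ in }\nu,$$
and $E_a=k_r(b,rb)\in V_4$, $F_a=k_r(-rb,b)\in V_1$. Then $p_a\in V_1$, and taking inner products,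
$$q_a=-\sigma E_a-cF_a,\qquad n_a=cE_a-\sigma F_a .$$
The remaining normals orthogonal to $\zeta$ are $k_r(a,ra)\in V_4$ with $a\in\operatorname{Im}\mathbb H$, three of them. Define a symmetric operator on $T$ by $A_\zeta p_a=c\,q_a$, $A_\zeta q_a=c\,p_a$. For each of the four $a$ in an orthonormal basis of $\mathbb H$, (1) and (2) give the columns, in the frame $E_a,F_a,p_a$,
$$n_a:\begin{pmatrix}\tfrac12c\sin2t\\-\sigma\sin t\\0\end{pmatrix},\qquad p_a:\begin{pmatrix}\tfrac12c\sigma\sin2t\\c^2\sin t\\\cos t\end{pmatrix},\qquad q_a:\begin{pmatrix}-\sigma\cos2t\\-c\cos t\\-c\sin t\end{pmatrix}.$$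
With $\sin t\cos t=\frac12\sin2t$, the determinant is
$$\tfrac12\sin2t\,\big[c^2(\cos^2t-c^2\sin^2t)-c^2\sigma^2\sin^2t+\sigma^2\cos2t\big]=\tfrac12\sin2t\,\big[c^2\cos2t+\sigma^2\cos2t\big]=\tfrac12\sin2t\cos2t .$$
The total determinant is $(\frac12\sin2t)^3(\frac12\sin2t\cos2t)^4=2^{-7}\sin^72t\cos^42t$, for every $c\in[0,1)$. By the argument of Lemma 1(i), which needs only the symmetry of $A_\zeta$ and $T\perp\nu$, the kernel dimensions at $0,\frac\pi4,\frac\pi2,\frac{3\pi}4$ are $7,4,7,4$. So the focal data along one normal geodesic, even with its reverse $-\zeta$, are compatible with $A_\zeta\ne0$, namely $A_\zeta^2=c^2$.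

What we have not used is that Lemma 2 gives the same kernel dimensions for every $\zeta$ in the $7$-sphere of unit normals at $p$. The plan is to show that the example is typical: $A_\zeta^2=c^2$ for all unit $\zeta\in\nu_p$, with one constant $c$. If $c>0$, the linear family $\zeta\mapsto c^{-1}A_\zeta$ would consist of eight anticommuting symmetric involutions on an $8$-dimensional space, and there is no room for that. The delicate part is that $c$ does not depend on $\zeta$. It will follow from the fact that the lines meeting $\nu$ form a round $4$-sphere in $S^8$, whose distance from the origin is $c$.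

## 8. Multiplicities $(4,7)$: the 8-dimensional sheet is totally geodesic

Let all $\mu_j\in\{4,7\}$, $s$ a zero of order $7$, $Q$ a sheet as in Section 5, $p\in Q$, $T=T_pQ$, $\nu=\nu_pQ$, so $\dim T=\dim\nu=8$. By Lemmas 2 and 3, for every unit $\zeta\in\nu$, $\dim\ker D^Q_\zeta(t)$ is $7$ at $t=\frac\pi2$ and $4$ at $t=\frac\pi4$.

**Lemma 4.** There are no symmetric $A_1,\dots,A_8\in M_8(\mathbb R)$ with $A_iA_j+A_jA_i=2\delta_{ij}$.

**Proof.** For $I\subset\{1,\dots,8\}$ let $A_I$ be the ordered product, an orthogonal matrix. If $I\ne\emptyset$ and $|I|$ is even, $A_I$ anticommutes with $A_i$ for $i\in I$ (sign $(-1)^{|I|-1}$). If $|I|$ is odd, there is $i\notin I$, and $A_I$ anticommutes with $A_i$ (sign $(-1)^{|I|}$). In both cases $A_iA_IA_i^{-1}=-A_I$, so $\operatorname{tr}A_I=0$ for $I\neq\emptyset$. Since $A_I^TA_J=\pm A_{I\triangle J}$, the $256$ matrices $A_I$ are orthogonal for the trace form, hence independent in the $64$-dimensional $M_8(\mathbb R)$. This is a contradiction. $\square$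

We use Lemma 4 in this form: if $A_\zeta^2=\kappa$ for all unit $\zeta\in\nu$ with a constant $\kappa>0$, then, $A_\zeta$ being linear in $\zeta$, polarization of $A_\zeta^2=\kappa|\zeta|^2$ shows that $A_i=\kappa^{-1/2}A_{\zeta_i}$, for an orthonormal basis $\zeta_1,\dots,\zeta_8$ of $\nu$, are symmetric on $T\cong\mathbb R^8$ with $A_iA_j+A_jA_i=2\delta_{ij}$. This is impossible.

**Step 1: $d(\zeta):=\dim(\nu\cap L_\zeta)$ is at least $4$.** This step uses the kernel at $\frac\pi2$ to locate $\nu$ relative to lines. By (1) and (2), $J(\frac\pi2)=-a_4+(n-A_\zeta a)_1$, so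
$$\Phi(a,n)=\big(a_4,(n-A_\zeta a)_1\big)$$
has rank $15-7=8$. The map $n\mapsto n_1$ on $\nu\cap\zeta^\perp$ has kernel $\nu\cap V_4$, of dimension $d-1$ since $\zeta\in\nu\cap L_\zeta$; its rank is $7-(d-1)=8-d$. The image of $T\to V_4$, $a\mapsto a_4$, has orthogonal complement $V_4\cap\nu$ in $V_4$; its rank is also $7-(d-1)=8-d$. As $\Phi$ is block triangular, $8=\operatorname{rank}\Phi\ge16-2d$, so $d\ge4$.

Suppose $d(\zeta)>4$ for some $\zeta$, and $\nu\not\subset L_\zeta$. Take a unit $\zeta'\in\nu\setminus L_\zeta$. Then $L_\zeta\cap L_{\zeta'}=0$, so $d(\zeta)+d(\zeta')\le\dim\nu=8$, contradicting $d(\zeta')\ge4$. So either (I) $\nu$ is a line, or (II) $d(\zeta)=4$ for all unit $\zeta\in\nu$.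

**Step 2: case (I) is impossible.** This is where Lemma 4 enters in its plainest form. If $\nu$ is a line, then $L_\zeta=\nu$ for every unit $\zeta\in\nu$, so $V_1=T$, $V_4=\nu\cap\zeta^\perp$, and
$$J(\tfrac\pi4)=\tfrac1{\sqrt2}(a-A_\zeta a)+\tfrac12n .$$
This vanishes iff $n=0$ and $A_\zeta a=a$, so $\dim\ker(A_\zeta-1)=4$. Replacing $\zeta$ by $-\zeta$, $\dim\ker(A_\zeta+1)=4$. So $A_\zeta^2=1$ for all unit $\zeta\in\nu$, which contradicts Lemma 4.

**Step 3: the block form of $A_\zeta$ in case (II).** This step extracts everything the two kernels say about one $A_\zeta$. Let $W=T\cap V_1=\ker(T\to V_4)$; by Step 1 with $d=4$, $\dim W=8-4=4$. Both diagonal blocks of $\Phi$ have rank $4$, and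
$$8=\operatorname{rank}\Phi=4+\dim\Phi\big(W\oplus(\nu\cap\zeta^\perp)\big).$$
So $\Phi(W\oplus(\nu\cap\zeta^\perp))$ has dimension $4$. It contains the $4$-dimensional space of all $(0,n_1)$, hence equals it, and therefore $(A_\zeta a)_1\in\{n_1:n\in\nu\cap\zeta^\perp\}$ for $a\in W$. So for $a,a'\in W$ there is $n\in\nu$ with
$$\langle A_\zeta a,a'\rangle=\langle(A_\zeta a)_1,a'\rangle=\langle n_1,a'\rangle=\langle n,a'\rangle=0 .$$

At $t=\frac\pi4$, with $b=n-A_\zeta a$, we have $J(\frac\pi4)=\frac1{\sqrt2}(a_1+b_1)+\frac12b_4$. It vanishes iff $b=-a_1$. Taking components in $T$ and $\nu$, this means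
$$A_\zeta a=Pa,\quad n=-\pi_\nu(a_1),\qquad\text{where }P=\pi_T\pi_{V_1}|_T .$$
The second condition just defines $n$, and it does lie in $\nu\cap\zeta^\perp$ because $\langle\pi_\nu(a_1),\zeta\rangle=\langle a_1,\zeta\rangle=0$. So $\dim\ker(A_\zeta-P)=4$. For $-\zeta$ the line, $V_1$ and $P$ are the same, and $A_{-\zeta}=-A_\zeta$; so $\dim\ker(A_\zeta+P)=4$. The operator $P$ is symmetric and $P|_W=1$. With respect to $T=W\oplus W'$, $W'=T\ominus W$,
$$P=\begin{pmatrix}1&0\\0&P'\end{pmatrix},\qquad A_\zeta=\begin{pmatrix}0&B\\B^T&G\end{pmatrix}.$$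
Now $(w,z)\in\ker(A_\zeta\mp P)$ iff $w=\pm Bz$ and $(B^TB-P'\pm G)z=0$. Since $\dim W'=4$ and both kernels have dimension $4$, $B^TB-P'\pm G=0$ for both signs, that is,
$$G=0,\qquad B^TB=P'. \tag{3}$$

**Step 4: the lines meeting $\nu$ form a round $4$-sphere, and $\nu$ is a graph.** This is the step that compares different $\zeta$. Let $\Sigma\subset S^8$ be the set of $v$ whose line meets $\nu$ nontrivially, hence in dimension $4$. We claim that $\Sigma=S^8\cap\mathcal E$ for a $5$-dimensional affine subspace $\mathcal E$, and that $\Sigma$ has more than one point.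

Changing the identification (F1) by $g\in\mathrm{Spin}(9)$ replaces $\Sigma$ by $g'\Sigma$. As $\mathrm{Spin}(9)$ is transitive on lines, we may assume that $\ell_\infty$ meets $\nu$, so $\nu\cap\ell_\infty=0\oplus U$, $\dim U=4$. Let $\ell_{m_0}$ be another line meeting $\nu$, namely the line of some vector of $\nu$ outside $\ell_\infty$. Write $\nu\cap\ell_{m_0}=\{(x,m_0x):x\in X\}$, $\dim X=4$. By dimension
$$\nu=\{(x,m_0x+u):x\in X,\ u\in U\}.$$
For $0\neq x\in X$ and $u\in U$, the vector $(x,m_0x+u)$ lies on $\ell_m$ with $m=m_0+ux^{-1}$. The space $\nu\cap\ell_m\cong\{x'\in X:(m-m_0)x'\in U\}$ has dimension $4$, so it is all of $X$, that is $(ux^{-1})X\subset U$. Hence the linear subspace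
$$Z:=\{z\in\mathbb O:zX\subset U\}$$
contains all $ux^{-1}$. Fix $0\neq x_0\in X$. The map $Z\to U$, $z\mapsto zx_0$, is injective, and it is surjective since $u=(ux_0^{-1})x_0$ with $ux_0^{-1}\in Z$. So $\dim Z=4$. Conversely, if $z\in Z$, then $\ell_{m_0+z}$ contains the vectors $(x,m_0x+zx)\in\nu$, $x\in X$. So the slopes of the lines meeting $\nu$ are exactly $(m_0+Z)\cup\{\infty\}$.

Let $\mathcal E$ be the affine span of $(-1,0)$ and $\{0\}\times(m_0+Z)$; it has dimension $5$ and meets $\{0\}\times\mathbb O$ exactly in $\{0\}\times(m_0+Z)$. Stereographic projection sends $v\in S^8\setminus\{(-1,0)\}$ to the point where the straight line from $(-1,0)$ through $v$ meets $\{0\}\times\mathbb O$. So $v$ has slope in $m_0+Z$ iff $v\in\mathcal E$. Thus $\Sigma=S^8\cap\mathcal E$, and the claim follows.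

Undo the identification. Let $c\ge0$ be the distance of $\mathcal E$ from $0$, write $\mathcal E=ce+E_0$ with $E_0$ a $5$-dimensional linear subspace and $e$ a unit vector orthogonal to $E_0$ (if $c=0$, any such $e$). Since $\Sigma$ has more than one point, $c<1$, and
$$\Sigma=\{ce+\sqrt{1-c^2}\,w:w\in S(E_0)\}.$$
Here $c$ depends only on $\nu$, not on $\zeta$. Change the identification by $\mathrm{Spin}(9)$ so that $e=(1,0)\in\mathbb R\oplus\mathbb O$; then $E_0\subset\mathbb O$. The lines meeting $\nu$ are the $\ell_{rw}$, $w\in S(E_0)$, with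
$$r=\frac{\sqrt{1-c^2}}{1+c}\in(0,1],\qquad c=\frac{1-r^2}{1+r^2}.$$
In particular $\ell_\infty$ does not meet $\nu$, so $\nu$ is the graph of a linear map $F_0:\mathbb O\to\mathbb O$. Each $(x,F_0x)$ with $x\ne0$ lies on some $\ell_{rw}$, so $F_0x=r\,wx$ and $|F_0x|=r|x|$. So $F_0=r\Theta$ with $\Theta$ orthogonal. For $w\in S(E_0)$ put $X_w=\{x:\Theta x=wx\}\cong\nu\cap\ell_{rw}$, of dimension $4$. For $x\in X_w$, $x'\in X_{-w}$,
$$\langle x,x'\rangle=\langle\Theta x,\Theta x'\rangle=-\langle wx,wx'\rangle=-\langle x,x'\rangle ,$$
so $\mathbb O=X_w\oplus X_{-w}$ orthogonally.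

**Step 5: $A_\zeta^2=c^2$ for all unit $\zeta\in\nu$, hence $c=0$ and $A=0$.** This step computes $P'$ and closes the argument. Let $L_\zeta=\ell_{rw}$. Then
$$V_1=\{(-rx,wx):x\in\mathbb O\},\qquad T=\nu^\perp=\{(-rx,\Theta x):x\in\mathbb O\},$$
as one checks by pairing with $(x',rwx')$ and $(x',r\Theta x')$. So $W=T\cap V_1=\{(-rx,wx):x\in X_w\}$ and, by orthogonality of $X_{\pm w}$, $W'=\{(-rx,-wx):x\in X_{-w}\}$. Let $\theta=(-rx,-wx)\in W'$. For all $x'\in\mathbb O$,
$$\langle\theta,(-rx',wx')\rangle=(r^2-1)\langle x,x'\rangle,\qquad \langle(-rx,wx),(-rx',wx')\rangle=(1+r^2)\langle x,x'\rangle ,$$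
so $\pi_{V_1}\theta=-c\,(-rx,wx)$. For $\theta'=(-rx',-wx')\in W'$,
$$\langle P'\theta,\theta'\rangle=\langle\pi_{V_1}\theta,\theta'\rangle=-c(r^2-1)\langle x,x'\rangle=c^2(1+r^2)\langle x,x'\rangle=c^2\langle\theta,\theta'\rangle .$$
So $P'=c^2$. By (3), $B^TB=c^2$; since $B$ is $4\times4$, also $BB^T=c^2$. With $G=0$ this gives $A_\zeta^2=c^2$ on $T$. If $c>0$, this contradicts Lemma 4. Hence $c=0$, and the symmetric operator $A_\zeta$ with $A_\zeta^2=0$ vanishes. As $p\in Q$ and $\zeta$ were arbitrary, $Q$ is totally geodesic, and at each $p$ we have $\Sigma=S(E_0)$ for a $5$-dimensional linear subspace $E_0\subset\mathbb R^9$.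

**Step 6: all tangent spaces $T_pQ$ lie in one $\mathrm{Spin}(9)$-orbit of $8$-planes in $\mathbb O^2$.** Here $M$, $Q$, $p$ may vary over all objects of this section. The purpose is to compare a general $M$ with the known orbits. If $v\in S(E_0)=\Sigma$, then $-v\in\Sigma$, and by dimension $\nu$ is the sum of its $4$-dimensional intersections with the $\pm1$-eigenspaces of $I_v$. So $I_v\nu=\nu$ for $v\in S(E_0)$. Let $v_1,\dots,v_5$ be an orthonormal basis of $E_0$ and $\omega=I_{v_1}\cdots I_{v_5}$. Reversing five anticommuting factors costs the sign $(-1)^{10}$, so $\omega^T=\omega$, and $\omega^2=\omega^T\omega=1$. The operator $\omega$ commutes with $I_{v_1},\dots,I_{v_5}$ and anticommutes with $I_{v_6}$ for a unit $v_6\perp E_0$. So its $\pm1$-eigenspaces $\Omega_\pm$ have dimension $8$.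

Any subspace $Y\ne0$ invariant under $I_{v_1},\dots,I_{v_5}$ has dimension divisible by $8$. Indeed $I_{v_2}$ interchanges the $\pm1$-eigenspaces of $I_{v_1}|_Y$, so $\dim Y=2\dim Y'$ with $Y'=\ker(I_{v_1}|_Y-1)$. The operators $I_{v_2}I_{v_3}$ and $I_{v_2}I_{v_4}$ commute with $I_{v_1}$, so they preserve $Y'$. Each has square $-1$, and their products in the two orders are $-I_{v_3}I_{v_4}$ and $I_{v_3}I_{v_4}$ respectively, so they anticommute. Two anticommuting complex structures make $Y'$ a quaternionic vector space, so $4\mid\dim Y'$.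

Since $\omega\nu=\nu$, $\nu$ is the sum of $\nu\cap\Omega_+$ and $\nu\cap\Omega_-$, which are invariant under $I_{v_1},\dots,I_{v_5}$. Their dimensions are divisible by $8$ and add up to $8$. So $\nu$ is $\Omega_+$ or $\Omega_-$, and $T=\nu^\perp$ is the other one. Replacing $v_1$ by $-v_1$ interchanges $\Omega_\pm$, so we may choose the basis with $T=\Omega_+$.

Let $\bar T$ be another such tangent space, with basis $\bar v_1,\dots,\bar v_5$, so that $\bar T$ is the $+1$-eigenspace of $\bar\omega=I_{\bar v_1}\cdots I_{\bar v_5}$. There is $g'\in SO(9)$ with $g'\bar v_i=v_i$. If $g\in\mathrm{Spin}(9)$ covers it, then $g\bar\omega g^{-1}=\omega$, so $g\bar T=T$. This proves the assertion.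

By (F1), if $T_pQ$ and $T_{\bar p}\bar Q$ are two such tangent spaces, there is $g\in F_4$ with $g\bar p=p$ and $dg(T_{\bar p}\bar Q)=T_pQ$.

## 9. Multiplicities $(4,7)$ give tube orbits around $HP^2$

**Step 7: the model.** We collect what is needed about the known orbits. Let $\mathcal P$ be a principal orbit of $G'$ with multiplicities $(4,7)$, and $s'$ a zero of order $7$ for $\mathcal P$. As $G'$ is connected, it preserves the unit normal field, so $f_{s'}$ is $G'$-equivariant and $F:=f_{s'}(\mathcal P)$ is a compact connected embedded $G'$-orbit. The equivariant map $f_{s'}:\mathcal P\to F$ is a submersion of rank $8$, so $\dim F=8$ and the sheets $f_{s'}(V)$ are open in $F$. By Section 8, $F$ is totally geodesic. Being complete and connected, $F=\exp_q(T_qF)$ for each $q\in F$.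

By Definition 5, $F$ is contained in the focal submanifold of multiplicity $7$, which is $\cong HP^2$ by the known example. As $F$ is compact of the same dimension $8$ as the connected manifold $HP^2$, it is open and closed in it. So $F\cong HP^2$; in particular $F$ is simply connected.

The map $\mathcal P\to U\nu F$, $y\mapsto\gamma_y'(s')$, is an equivariant local diffeomorphism by Section 5. Its image is open and compact, and $U\nu F$, an $S^7$-bundle over $F$, is connected. So the map is onto, and $G'$ is transitive on $U\nu F$. By Lemmas 2 and 3, for every $\zeta\in U\nu F$,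
$$\dim\ker D^F_\zeta(t)=7,4,7,4\ \text{ for }t\equiv0,\tfrac\pi4,\tfrac\pi2,\tfrac{3\pi}4\ (\mathrm{mod}\ \pi),\ \text{ and }0\text{ otherwise}. \tag{4}$$
For $\sigma\in\mathbb R$ put $O_\sigma=\{\exp(\sigma\zeta):\zeta\in U\nu F\}$. It is a $G'$-orbit of dimension at most $15$.

**Step 8: every $M$ with multiplicities $(4,7)$ is, up to congruence, mapped onto some $O_\sigma$.** The purpose is to glue the sheets into one copy of $F$. Let $s$ be a zero of order $7$ for $M$. For $x\in M$ put $\tau(x)=\operatorname{im}(df_s)_x$; if $x\in V$ and $Q=f_s(V)$, then $\tau(x)=T_{f_s(x)}Q$. By Step 6, applied to $Q$ and to a sheet in $F$, there is $g\in F_4$ with $f_s(x)\in gF$ and $\tau(x)=T_{f_s(x)}(gF)$. So $\exp_{f_s(x)}(\tau(x))=gF$. Since $Q$ and $gF$ are totally geodesic of the same dimension with the same tangent space at $f_s(x)$, a neighborhood of $f_s(x)$ in $Q$ is open in $gF$. So for $x'$ near $x$ we have $f_s(x')\in gF$, $\tau(x')=T_{f_s(x')}(gF)$ and $\exp_{f_s(x')}(\tau(x'))=gF$. Thus the set $\exp_{f_s(x)}(\tau(x))$ is locally constant in $x$, hence constant as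 $M$ is connected. Replacing $i$ by $g^{-1}\circ i$, we may assume it is $F$. Then for all $x\in M$
$$f_s(x)\in F,\quad \tau(x)=T_{f_s(x)}F,\quad \gamma_x'(s)\in U\nu F,\quad i(x)=\exp(-s\,\gamma_x'(s)),$$
so $i(M)\subset O:=O_{-s}$.

$O$ is a compact connected embedded submanifold of dimension at most $15$, and $i:M\to O$ is an immersion of a $15$-manifold. So $\dim O=15$, and $i$ is a local diffeomorphism from a compact manifold to the connected $O$, hence a covering. So $i(M)=O$ is a $G'$-orbit.

**Step 9: $i$ is an embedding.** It remains to show that $O$ is simply connected. Since $0$ is not focal for $M$, Lemma 3 gives $-s\not\equiv0,\frac\pi4,\frac\pi2,\frac{3\pi}4$ mod $\pi$, that is $s\notin\frac\pi4\mathbb Z$. Consider $\epsilon:U\nu F\to O$, $\epsilon(\zeta)=\exp(-s\zeta)$. Its differential at $\zeta$ is $(a,n)\mapsto J(-s)$ with $J$ the $F$-Jacobi field (2), which is injective by (4). So $\epsilon$ is a local diffeomorphism. As $J\perp\gamma_\zeta'$, the vector $\gamma_\zeta'(-s)$ is normal to $O$ at $\epsilon(\zeta)$. So near $\epsilon(\zeta)$ the assignment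 $\epsilon(\tilde\zeta)\mapsto\gamma_{\tilde\zeta}'(-s)$, for $\tilde\zeta$ near $\zeta$, is a local unit normal field of $O$. The $F$-Jacobi fields along $\gamma_\zeta$ are the variation fields of the corresponding normal geodesics of $O$, that is, the $O$-Jacobi fields along $\gamma_\zeta$. The space of $O$-Jacobi fields along a normal geodesic does not depend on its orientation: reversing the unit normal field reverses all the geodesics and leaves the variation fields the same.

The map $\epsilon$ is injective. Suppose $\zeta\ne\zeta'$ and $\epsilon(\zeta)=\epsilon(\zeta')=y$. Then $\gamma_\zeta'(-s)$ and $\gamma_{\zeta'}'(-s)$ are unit normals of the hypersurface $O$ at $y$, and they differ, since a geodesic is determined by its velocity at one parameter. So they are opposite, and $\gamma_{\zeta'}(-s+t)=\gamma_\zeta(-s-t)$. Hence the $F$-Jacobi fields along $\gamma_\zeta$ and those along $\gamma_{\zeta'}$ are the same fields along this geodesic. At the foot point of $\zeta'$, where $t=s$, that is at parameter $-2s$ of $\gamma_\zeta$, a $7$-dimensional space of them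 vanishes. By (4), $-2s\in\frac\pi2\mathbb Z$, so $s\in\frac\pi4\mathbb Z$, a contradiction.

So $\epsilon$ is an injective local diffeomorphism, onto $O$ by definition. Hence $O\cong U\nu F$ is an $S^7$-bundle over the simply connected $F\cong HP^2$, so it is simply connected, and the connected covering $i:M\to O$ is a diffeomorphism.

By Theorem 5.1 the multiplicities are $(7,15)$ or $(4,7)$, so Section 6 and Steps 7–9 prove Theorem A. In particular every equifocal hypersurface in $QP^2$ is homogeneous. $\blacksquare$

## 10. Congruence classes, a local version, and constant mean curvature of parallel hypersurfaces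

The statements of this section are not needed for Theorem A.

**Theorem B.** The equifocal hypersurfaces of $QP^2$ are, up to isometry, exactly:

1. the geodesic spheres of radius $\rho\in(0,\pi/2)$;
2. the tubes $O_\rho$, $\rho\in(0,\pi/4)$, around the totally geodesic $F\cong HP^2$.

Distinct entries are not congruent.

**Proof: every $M$ is on the list.** By Sections 6 and 9, $M$ is congruent to a sphere as in 1 or to some $O_\sigma$ with $\sigma\notin\frac\pi4\mathbb Z$. We reduce $\sigma$. First, $O_{-\sigma}=O_\sigma$, using $-\zeta$. Next we show $O_{\sigma+\pi/2}=O_\sigma$. Put $F'=\{\exp(\frac\pi2\zeta):\zeta\in U\nu F\}$; since every $\zeta\in U\nu F$ is some $\gamma_y'(s')$, $F'=f_{s'+\pi/2}(\mathcal P)$. By Lemma 3, $s'+\frac\pi2$ is a zero of order $7$, so as in Step 7, $F'$ is a compact totally geodesic $8$-dimensional $G'$-orbit. Frankel's theorem says that two compact totally geodesic submanifolds of a complete connected manifold of positive sectional curvature intersect if the sum of their dimensions is at least that of the manifold. Here $8+8=16$, so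 $F'$ meets $F$, and the two orbits coincide: $F'=F$. For $\zeta=\gamma_y'(s')\in U\nu F$ we get $\gamma_\zeta'(\frac\pi2)=\gamma_y'(s'+\frac\pi2)\in U\nu F'=U\nu F$ by Section 5. Hence $\exp((\sigma+\frac\pi2)\zeta)=\exp(\sigma\gamma_\zeta'(\frac\pi2))\in O_\sigma$, and the orbits $O_{\sigma+\pi/2}$ and $O_\sigma$ coincide. Shifting $\sigma\notin\frac\pi4\mathbb Z$ by multiples of $\frac\pi2$ into $(-\frac\pi4,\frac\pi4)$ and changing sign if necessary, we get $O_\sigma=O_\rho$ with $\rho\in(0,\frac\pi4)$.

**Proof: every entry is equifocal.** Geodesic spheres of radius $\rho<\frac\pi2$ are embedded two-sided hypersurfaces and orbits of the connected group $\mathrm{Spin}(9)$. For $\rho\in(0,\frac\pi4)$, $O_\rho$ is a $15$-dimensional embedded $G'$-orbit by (4). The argument for $\epsilon$ in Step 9, with $\rho$ in place of $-s$, shows that it is diffeomorphic to $U\nu F$, hence simply connected, hence two-sided. The acting groups are connected, so they preserve the unit normal field. They act transitively by isometries, so the focal data are invariant.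

**Proof: distinct entries are not congruent.** An isometry preserves focal parameters with their multiplicities up to the choice of sign of $\xi$. In case 1, by the example in Section 2, the focal parameters of multiplicity $15$ form, up to sign, $\rho+\pi\mathbb Z$. In case 2 the $O_\rho$-Jacobi fields along $\gamma_\zeta$ are the $F$-Jacobi fields, so by (4) the focal parameters of multiplicity $7$ form, up to sign, $\rho+\frac\pi2\mathbb Z$, and multiplicity $15$ does not occur. So the type is determined. Moreover $\pm\rho+\pi\mathbb Z$ meets $(0,\frac\pi2)$ only in $\rho$ in case 1, and $\pm\rho+\frac\pi2\mathbb Z$ meets $(0,\frac\pi4)$ only in $\rho$ in case 2. $\square$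

**Theorem C (local version; no compactness and no use of Theorem 5.1).** Let $M\subset QP^2$ be a connected immersed hypersurface with unit normal field and invariant focal data. (i) If a focal multiplicity $15$ occurs, $i(M)$ is an open subset of a geodesic sphere. (ii) If all focal multiplicities lie in $\{4,7\}$, $i(M)$ is an open subset of a tube congruent to some $O_\rho$, $\rho\in(0,\pi/4)$.

**Proof.** In Sections 6, 8 and 9 compactness of $M$ was used only to pass from the local diffeomorphism $i:M\to O$ to a covering. The inclusion $i(M)\subset O$ with $\dim O=15$ holds without it, and an immersion between manifolds of equal dimension is open. In (i), once a zero $s$ of order $15$ is given, Section 6 uses nothing about the other multiplicities, and it excludes $\rho=\frac\pi2$ because $\dim O=15$. In (ii), $O=O_{-s}$ up to congruence with $s\notin\frac\pi4\mathbb Z$, and this equals some $O_\rho$, $\rho\in(0,\frac\pi4)$, by the first part of the proof of Theorem B. $\square$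

**Theorem D.** For a connected immersed hypersurface $M\subset QP^2$ with unit normal field $\xi$, the following (a) and (b) are equivalent, and for compact $M$ they are equivalent to (c):

* (a) the focal data are invariant;
* (b) $\delta_x$ is independent of $x$;
* (c) for all small $|t|$ the parallel hypersurface $f_t(M)$ has constant mean curvature.

Consequently every compact connected two-sided hypersurface of $QP^2$ satisfying (c) is one of the homogeneous hypersurfaces in Theorem B.

**Proof.** (a)$\Rightarrow$(b): by the proof of Lemma 1, $e^{22it}\delta_x$ is a polynomial of degree exactly $44$ in $e^{it}$ with nonzero constant term, whose zeros with their orders are all real and determined by the focal data. So $\delta_x$ is determined up to a constant factor, and $\delta_x(0)=1$ fixes the factor. (b)$\Rightarrow$(a): by Lemma 1(i) the kernel dimensions are the orders of the zeros of $\delta_x$.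

(b)$\Leftrightarrow$(c) for compact $M$: for $|t|$ small, uniformly in $x$ by compactness, $f_t$ is an immersion. Its tangent vectors are $D_x(t)w$, and the derivative of its unit normal $\gamma_x'(t)$ is $D_x'(t)w$, so its shape operator is $-D_x'(t)D_x(t)^{-1}$, with trace $-\delta_x'(t)/\delta_x(t)$. This is independent of $x$ for all small $|t|$ iff $\delta_x(t)$ is, because $\delta_x(0)=1$; and by analyticity in $t$ this holds iff $\delta_x$ is independent of $x$ for all $t$.

Finally, if $M$ is compact, connected, two-sided and satisfies (c), then by (a) it is equifocal, and Theorem B applies. $\square$
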